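\title{A dichotomy for Borel functions and the Decomposability Conjecture}

\begin{abstract}
Let $X$ be an analytic subset of a Polish space, $Y$ a separable metrizable space, $f\colon X\to Y$ a function and $1\le m\le n$ integers. We prove the Decomposability Conjecture: preimages under $f$ of $\mathbf{\Sigma}^0_m$ sets are $\mathbf{\Sigma}^0_n$ if and only if $X$ can be partitioned into countably many $\mathbf{\Delta}^0_n$ pieces on each of which $f$ is $\mathbf{\Sigma}^0_{n-m+1}$-measurable. The case $m=2$ comes from a dichotomy: under a mild hypothesis on $f$, for each $\mathbf{\Sigma}^0_n$ set $C\subseteq\omega^\omega$, either $X$ is covered by countably many $\mathbf{\Pi}^0_{n-1}$ sets on which $f$ is $\mathbf{\Sigma}^0_{n-1}$-measurable, or $C$ reduces continuously to the preimage of an open set. The dichotomy is proved with Louveau's separation theorem. The case $m\ge3$ follows from it and a theorem of Gregoriades, Kihara and Ng.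
\end{abstract}

\section{Introduction}\label{sec:intro}

For a metrizable space $X$ and an integer $k\ge1$, the classes of the Borel hierarchy are defined as usual: $\mathbf{\Sigma}^0_1(X)$ consists of the open sets, $\mathbf{\Pi}^0_k(X)$ of the complements of $\mathbf{\Sigma}^0_k(X)$ sets, $\mathbf{\Sigma}^0_{k+1}(X)$ of the countable unions of $\mathbf{\Pi}^0_k(X)$ sets, and $\mathbf{\Delta}^0_k(X)=\mathbf{\Sigma}^0_k(X)\cap\mathbf{\Pi}^0_k(X)$. All levels in this paper are finite. A subset of a Polish space is \emph{analytic} if it is empty or a continuous image of the Baire space $\omega^\omega$.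

Let $f\colon X\to Y$ be a function between metrizable spaces. We write $f^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_n$ if $f^{-1}(U)\in\mathbf{\Sigma}^0_n(X)$ for every $U\in\mathbf{\Sigma}^0_m(Y)$. This condition measures how far $f$ raises the complexity of sets at level $m$. For $m=1$ it says that preimages of open sets are $\mathbf{\Sigma}^0_n$; we then call $f$ \emph{$\mathbf{\Sigma}^0_n$-measurable}, so that $\mathbf{\Sigma}^0_1$-measurable means continuous. A restriction $f\upharpoonright A$ is always considered on $A$ with the subspace topology. We write $f\in\mathrm{dec}(\mathbf{\Sigma}^0_j)$ if there is a countable partition $\{A_i\}_{i\in\omega}$ of $X$ such that each $f\upharpoonright A_i$ is $\mathbf{\Sigma}^0_j$-measurable, and $f\in\mathrm{dec}(\mathbf{\Sigma}^0_j,\mathbf{\Delta}^0_n)$ if moreover the $A_i$ can be taken in $\mathbf{\Delta}^0_n(X)$.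

There are two evident ways of satisfying $f^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_n$. The first is to lose $n-m$ levels at the bottom: a $\mathbf{\Sigma}^0_{n-m+1}$-measurable function pulls open sets back to level $n-m+1$, and since preimages commute with complements and unions, it pulls $\mathbf{\Sigma}^0_m$ sets back to level $n$. The second is to cut and paste: the characteristic function of a $\mathbf{\Delta}^0_n$ set $A$ satisfies $f^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_n$ for every $m$, it need not be $\mathbf{\Sigma}^0_{n-1}$-measurable, and it is constant on the two $\mathbf{\Delta}^0_n$ pieces $A$ and $X\setminus A$. The two mechanisms combine: every $f\in\mathrm{dec}(\mathbf{\Sigma}^0_{n-m+1},\mathbf{\Delta}^0_n)$ satisfies $f^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_n$ (Lemma~\ref{lem:easy}). One would guess that there is no third mechanism. The Decomposability Conjecture, in the form posed in \cite{thesis}, is this guess for $X$ analytic and $Y$ separable metrizable. For $m=1$ it is trivial. For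 $m=n=2$ it is the theorem of Jayne and Rogers: $f^{-1}\mathbf{\Sigma}^0_2\subseteq\mathbf{\Sigma}^0_2$ if and only if $f\in\mathrm{dec}(\mathbf{\Sigma}^0_1,\mathbf{\Delta}^0_2)$. If no condition is put on the pieces, the following is known.

\begin{theorem}[Gregoriades--Kihara--Ng]\label{thm:gkn}
Let $\hat X,\hat Y$ be Polish, $A\subseteq\hat X$ analytic, $n\ge m\ge1$ and $g\colon A\to\hat Y$. If $g^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_n$, then $g\in\mathrm{dec}(\mathbf{\Sigma}^0_{n-m+1})$.
\end{theorem}

What remains is to control the complexity of the pieces. We prove the conjecture.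

\begin{theorem}\label{thm:main}
Let $X$ be an analytic subset of a Polish space, $Y$ a separable metrizable space, $f\colon X\to Y$ and $1\le m\le n$. Then
\[
f^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_n\iff f\in\mathrm{dec}(\mathbf{\Sigma}^0_{n-m+1},\mathbf{\Delta}^0_n).
\]
If $m\ge2$, these conditions are also equivalent to: $X$ is a countable union of $\mathbf{\Pi}^0_{n-1}(X)$ sets on each of which $f$ is $\mathbf{\Sigma}^0_{n-m+1}$-measurable.
\end{theorem}

To prove the implication from left to right for $m=2$, one has to turn the failure of a decomposition into one set with a complicated preimage. The following dichotomy does this. Here and below, $\overline B$ is the closure of $B$ in $Y$.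

\begin{theorem}\label{thm:dich}
Let $n\ge2$, let $X$ be an analytic subset of a Polish space, $Y$ a separable metrizable space with countable base $(B_l)_{l\in\omega}$, and $f\colon X\to Y$ a function with $f^{-1}(\overline{B_l})\in\mathbf{\Sigma}^0_n(X)$ for all $l$. Let $C\subseteq\omega^\omega$ be $\mathbf{\Sigma}^0_n$. Then \textup{(I)} or \textup{(II)} holds:
\begin{enumerate}
\item[\textup{(I)}] $X$ is a countable union of $\mathbf{\Pi}^0_{n-1}(X)$ sets on each of which $f$ is $\mathbf{\Sigma}^0_{n-1}$-measurable;
\item[\textup{(II)}] there are an open set $W\subseteq Y$ and a continuous map $\varphi\colon\omega^\omega\to X$ with $\varphi^{-1}(f^{-1}(W))=C$.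
\end{enumerate}
If $C\notin\mathbf{\Pi}^0_n$, then \textup{(I)} and \textup{(II)} do not both hold.
\end{theorem}

The proof of Theorem~\ref{thm:dich} uses Louveau's separation theorem \cite{Louveau} and neither the Jayne--Rogers theorem nor Theorem~\ref{thm:gkn}. Section~\ref{sec:derive} derives Theorem~\ref{thm:main}, and Section~\ref{sec:idea} shows the construction behind (II) for $n=2$. The general proof occupies Sections~\ref{sec:baire}--\ref{sec:constr}. Section~\ref{sec:sharp} shows that the classes in Theorem~\ref{thm:main} cannot be lowered and that the hypotheses of Theorem~\ref{thm:dich} cannot be dropped.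

\medskip\noindent\textbf{Conventions.} For $s\in\omega^{<\omega}$, $|s|$ is the length of $s$ and $N_s$ is the set of $\alpha\in\omega^\omega$ extending $s$; the $N_s$ form a clopen base of $\omega^\omega$. We write $\sqsubseteq$ for ``is an initial segment of'' and $\sqsubset$ for the strict relation. We use the following standard facts, valid in metrizable spaces. The classes $\mathbf{\Sigma}^0_k$, $\mathbf{\Pi}^0_k$ are closed under finite unions, finite intersections and continuous preimages, and $\mathbf{\Sigma}^0_k\cup\mathbf{\Pi}^0_k\subseteq\mathbf{\Delta}^0_{k+1}$. If $A\subseteq X$, then $\mathbf{\Sigma}^0_k(A)=\{U\cap A:U\in\mathbf{\Sigma}^0_k(X)\}$, and likewise for $\mathbf{\Pi}^0_k$; hence $\mathbf{\Sigma}^0_k(A)\subseteq\mathbf{\Sigma}^0_k(X)$ if $A\in\mathbf{\Sigma}^0_k(X)$, and $\mathbf{\Pi}^0_k(A)\subseteq\mathbf{\Pi}^0_k(X)$ if $A\in\mathbf{\Pi}^0_k(X)$. For each $k$ there is a $\mathbf{\Sigma}^0_k$ subset of $\omega^\omega$ that is not $\mathbf{\Pi}^0_k$; an example is $\{\gamma:\neg G_k(\gamma,\gamma)\}$, with $G_k$ the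 universal relation of Section~\ref{sec:eff}.

\section{From the dichotomy to the main theorem}\label{sec:derive}

Covers are easier to construct than partitions, and at the levels that concern us they carry the same information.

\begin{lemma}\label{lem:cover}
Let $n\ge2$, $j\ge1$ and $f\colon X\to Y$. Then $f\in\mathrm{dec}(\mathbf{\Sigma}^0_j,\mathbf{\Delta}^0_n)$ if and only if $X$ is a countable union of $\mathbf{\Pi}^0_{n-1}(X)$ sets on each of which $f$ is $\mathbf{\Sigma}^0_j$-measurable.
\end{lemma}

\begin{proof}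
Measurability passes to subsets of the domain. If $(Z_i)$ is a cover as stated, the sets $Z_i\setminus\bigcup_{i'<i}Z_{i'}$ are intersections of a $\mathbf{\Pi}^0_{n-1}$ and a $\mathbf{\Sigma}^0_{n-1}$ set, so they form a $\mathbf{\Delta}^0_n$ partition. Conversely, each piece of a $\mathbf{\Delta}^0_n$ partition is $\mathbf{\Sigma}^0_n$, that is, a countable union of $\mathbf{\Pi}^0_{n-1}$ sets.
\end{proof}

\begin{lemma}\label{lem:easy}
\begin{enumerate}
\item[\textup{(a)}] If $g\colon A\to Y$ is $\mathbf{\Sigma}^0_j$-measurable, then $g^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_{j+m-1}$ for all $m\ge1$.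
\item[\textup{(b)}] If $1\le m\le n$ and $f\in\mathrm{dec}(\mathbf{\Sigma}^0_{n-m+1},\mathbf{\Delta}^0_n)$, then $f^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $m=1$ this is the definition. If it holds for $m$ and $U\in\mathbf{\Sigma}^0_{m+1}(Y)$, write $U=\bigcup_i(Y\setminus U_i)$ with $U_i\in\mathbf{\Sigma}^0_m(Y)$. Then $g^{-1}(U)=\bigcup_i(A\setminus g^{-1}(U_i))$ is a countable union of $\mathbf{\Pi}^0_{j+m-1}(A)$ sets, hence $\mathbf{\Sigma}^0_{j+m}(A)$.

(b) Let $\{A_i\}$ be the partition and $U\in\mathbf{\Sigma}^0_m(Y)$. By (a), $(f\upharpoonright A_i)^{-1}(U)\in\mathbf{\Sigma}^0_n(A_i)\subseteq\mathbf{\Sigma}^0_n(X)$, and $f^{-1}(U)$ is the union of these sets.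
\end{proof}

The link between the two theorems is the following observation:
\begin{equation}\label{eq:link}
\text{if }f^{-1}\mathbf{\Sigma}^0_2\subseteq\mathbf{\Sigma}^0_n\text{ and (II) holds for }C\text{, then }C\in\mathbf{\Pi}^0_n.
\end{equation}
Indeed, $Y\setminus W$ is closed, hence $\mathbf{\Sigma}^0_2$; so $f^{-1}(W)\in\mathbf{\Pi}^0_n(X)$, and $C$ is a continuous preimage of $f^{-1}(W)$. This proves the last sentence of Theorem~\ref{thm:dich}: if (I) holds, then $f\in\mathrm{dec}(\mathbf{\Sigma}^0_{n-1},\mathbf{\Delta}^0_n)$ by Lemma~\ref{lem:cover}, so $f^{-1}\mathbf{\Sigma}^0_2\subseteq\mathbf{\Sigma}^0_n$ by Lemma~\ref{lem:easy}(b), and \eqref{eq:link} applies.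

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:gkn} and~\ref{thm:dich}]
The implication from right to left is Lemma~\ref{lem:easy}(b), and the last sentence follows from Lemma~\ref{lem:cover}. Assume $f^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_n$. If $m=1$, take the partition $\{X\}$.

Let $m\ge2$. Then $f^{-1}\mathbf{\Sigma}^0_2\subseteq\mathbf{\Sigma}^0_n$; in particular preimages of closed sets are $\mathbf{\Sigma}^0_n(X)$. Apply Theorem~\ref{thm:dich} with $C\in\mathbf{\Sigma}^0_n\setminus\mathbf{\Pi}^0_n$. By \eqref{eq:link}, (II) fails, so $X=\bigcup_iZ_i$ with $Z_i\in\mathbf{\Pi}^0_{n-1}(X)$ and $f\upharpoonright Z_i$ $\mathbf{\Sigma}^0_{n-1}$-measurable. With Lemma~\ref{lem:cover} this settles $m=2$.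

Let $m\ge3$ and $j=n-m+1$, so $1\le j\le n-2$. Fix $Z=Z_i$; it is analytic, being the intersection of $X$ with a Borel set, and $(f\upharpoonright Z)^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_n$. View $f\upharpoonright Z$ as a map into a Polish space $\hat Y\supseteq Y$, such as a completion of $Y$. Since the $\mathbf{\Sigma}^0_k(Y)$ sets are the traces of the $\mathbf{\Sigma}^0_k(\hat Y)$ sets, Theorem~\ref{thm:gkn} applies and gives $Z=\bigcup_{c\in\omega}Z^c$ with each $f\upharpoonright Z^c$ $\mathbf{\Sigma}^0_j$-measurable. Nothing is known about the complexity of $Z^c$, so we enlarge it to the set of all points at which the $\mathbf{\Sigma}^0_j$ sets describing $f\upharpoonright Z^c$ still describe $f$ correctly. Fix $c$, a countable base $(B_l)$ of $Y$ and a compatible metric on $Y$. Choose $O_l\in\mathbf{\Sigma}^0_j(Z)$ with $O_l\cap Z^c=f^{-1}(B_l)\cap Z^c$, and let $E$ be the set of $x\in Z$ such that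
\[
\forall l\,\bigl(x\in O_l\Rightarrow f(x)\in\overline{B_l}\bigr)\quad\text{and}\quad\forall q\,\exists l\,\bigl(\operatorname{diam}B_l<2^{-q}\text{ and }x\in O_l\bigr).
\]

\emph{$Z^c\subseteq E$.} For $x\in Z^c$ we have $x\in O_l\Leftrightarrow f(x)\in B_l$, and $f(x)$ lies in basic sets of arbitrarily small diameter.

\emph{$E\in\mathbf{\Pi}^0_{n-1}(X)$.} The first clause defines $\bigcap_l\bigl((Z\setminus O_l)\cup(f\upharpoonright Z)^{-1}(\overline{B_l})\bigr)$. Here $Z\setminus O_l$ is $\mathbf{\Pi}^0_j(Z)$, and $(f\upharpoonright Z)^{-1}(\overline{B_l})$ is $\mathbf{\Pi}^0_{n-1}(Z)$ because $f\upharpoonright Z$ is $\mathbf{\Sigma}^0_{n-1}$-measurable. The second clause is $\mathbf{\Pi}^0_{j+1}(Z)$, and $j+1\le n-1$. So $E\in\mathbf{\Pi}^0_{n-1}(Z)\subseteq\mathbf{\Pi}^0_{n-1}(X)$. (This is where the dichotomy is needed: on $X$ itself the hypothesis yields only $f^{-1}(\overline{B_l})\in\mathbf{\Delta}^0_n$, and the first clause would be $\mathbf{\Pi}^0_n$.)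

\emph{$f\upharpoonright E$ is $\mathbf{\Sigma}^0_j$-measurable.} For $G\subseteq Y$ open and $x\in E$ we claim that $f(x)\in G$ if and only if $x\in O_l$ for some $l$ with $\overline{B_l}\subseteq G$. If such $l$ exists, then $f(x)\in\overline{B_l}\subseteq G$ by the first clause. Conversely, choose $q$ such that the open ball of radius $2^{-q}$ around $f(x)$ lies in $G$, and $l$ with $x\in O_l$ and $\operatorname{diam}B_l<2^{-q}$. Then $f(x)\in\overline{B_l}$ and $\operatorname{diam}\overline{B_l}<2^{-q}$, so $\overline{B_l}\subseteq G$.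

As $i$ and $c$ vary, the countably many sets $E$ cover $X$, and Lemma~\ref{lem:cover} completes the proof.
\end{proof}

It remains to prove that (I) or (II) holds in Theorem~\ref{thm:dich}.

\section{The idea in the case $n=2$}\label{sec:idea}

For $n=2$, alternative (I) says that $X$ is a countable union of relatively closed sets on which $f$ is continuous. First, an example of what (II) looks like.

\begin{example}\label{ex:P}
Let $X=(\omega+1)^\omega$, where $\omega+1$ is the one-point compactification of $\omega$, let $Y=\omega^\omega$ with the base $(N_s)$, and let $f(x)(i)=0$ if $x(i)=\omega$ and $f(x)(i)=x(i)+1$ otherwise. Each $f^{-1}(N_s)$ is closed, so the hypothesis of Theorem~\ref{thm:dich} holds with $n=2$. Alternative (I) fails: by the Baire category theorem one of the closed pieces contains a nonempty basic open set $U$, and if $i$ is a coordinate not restricted by $U$, a point $x\in U$ with $x(i)=\omega$ is a limit of points $x'\in U$ with $x'(i)<\omega$, for which $f(x')(i)\ne0=f(x)(i)$. For (II), let $W=\{y:\exists i\ y(i)=0\}$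 and $C=\bigcup_iF_i$ with $F_i$ closed. Let $\varphi(\alpha)(i)$ be the least $k$ with $N_{\alpha\upharpoonright k}\cap F_i=\emptyset$, and $\omega$ if there is none, that is, if $\alpha\in F_i$. If $\varphi(\alpha)(i)=k<\omega$, then $\varphi(\beta)(i)=k$ for all $\beta\sqsupseteq\alpha\upharpoonright k$; if $\varphi(\alpha)(i)=\omega$, then $\varphi(\beta)(i)>k$ for all $\beta\sqsupseteq\alpha\upharpoonright k$. So $\varphi$ is continuous, and $f(\varphi(\alpha))\in W\Leftrightarrow\alpha\in C$.
\end{example}

The example works because a point $x$ with $f(x)\in V=\{y:y(i)=0\}$ is a limit of points mapped outside $\overline V$. A continuous map can therefore approach $x$ as long as it believes that $\alpha\in F_i$, and escape when the belief is refuted. In general such points of discontinuity are all we have, and $W$ has to be built together with $\varphi$.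

We describe the construction for $n=2$, $X\subseteq\omega^\omega$ and $C_0=\{\alpha:\alpha(i)=0\text{ for all large }i\}$. This set is countable and dense, so it is $\mathbf{\Sigma}^0_2$ and, by the Baire category theorem, not $\mathbf{\Pi}^0_2$. Call a node $s\in\omega^{<\omega}$ \emph{positive} if it is nonempty with last entry $0$, and \emph{negative} otherwise. A positive node guesses that the sequence is zero from now on. Put
\[
s\preceq_1t\iff s\sqsubseteq t\text{ and }\bigl(s\text{ is negative or }t=s^\frown0^j\text{ for some }j\ge0\bigr),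
\]
so $s\preceq_1t$ means that $t$ has not refuted the guess of $s$. If $\alpha\notin C_0$, let $\mathrm{Tr}(\alpha)$ be the set of negative initial segments of $\alpha$. If $\alpha=s^\frown000\cdots$ with $s$ negative, let $\mathrm{Tr}(\alpha)$ consist of the negative initial segments of $s$ and the nodes $s^\frown0^j$. In both cases $\mathrm{Tr}(\alpha)$, the set of nodes along $\alpha$ that are never refuted, is an infinite $\preceq_1$-chain, and it contains a positive node exactly if $\alpha\in C_0$.

We treat the nodes one at a time. To a node $t$ we attach $\psi(t)\in\omega^{<\omega}$, increasing in $t$, from which $\varphi(\alpha)=\bigcup_k\psi(\alpha\upharpoonright k)$ is read off; a nonempty set $S_t\subseteq X\cap N_{\psi(t)}$ of candidates for $\varphi(\alpha)$, which may shrink later; and, if $t$ is positive, a basic open set $V_t\subseteq Y$, which is put into $W$. We require that $f(S_t)\subseteq V_t$ for positive $t$, that $f(S_t)$ misses the closures of all sets $V$ chosen so far for negative $t$, and that $S_t\subseteq\mathrm{cl}(S_s)$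 whenever $s\preceq_1t$. A new node $v=s^\frown a$ is handled as follows.
\begin{itemize}
\item \emph{$s$ and $v$ have the same sign.} Take $S_v\subseteq S_s$, and $V_v=V_s$ in the positive case.
\item \emph{$s$ positive, $v$ negative.} The guess is refuted, and we return to the negative node $u$ with $s=u^\frown0^j$. Continuity of $\varphi$ forces us to stay in $N_{\psi(s)}$. Since $u\preceq_1s$, we have $\emptyset\ne S_s\subseteq\mathrm{cl}(S_u)\cap N_{\psi(s)}$, so $S_u\cap N_{\psi(s)}\ne\emptyset$; take $S_v$ inside this set. This is the purpose of the closure requirement.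
\item \emph{$s$ negative, $v$ positive.} We need a new $V$ and a point $x\in X$ with $f(x)\in V$ in the closure of what is left of $S_s$ after the removal of $f^{-1}(\overline V)$.
\end{itemize}
Along $\mathrm{Tr}(\alpha)$, once the sign has stabilized, the sets $S_t$ decrease, and a common point must be $\varphi(\alpha)$. It is mapped into some $V_t$ if $\alpha\in C_0$, and outside every $V_t$ if $\alpha\notin C_0$. Three difficulties remain.

\emph{Convergence.} The sets $S_t$ are not closed, so a decreasing sequence of them can have empty intersection. We take all $S_t$ effectively analytic and choose them by a strategy that guarantees a common point (Lemma~\ref{lem:choquet}).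

\emph{Supply of discontinuity.} The third move needs points of discontinuity near $S_s$. We keep the sets of negative nodes inside the part $H$ of $X$ that is not covered by pieces as in (I) (Section~\ref{sec:H}).

\emph{Interference.} A new $V$ must be removed from the sets of \emph{all} negative nodes, and this can destroy closure requirements elsewhere. Here is the smallest instance. Suppose $\emptyset$, $(0)$, $(1)$ have been treated and $v=(1,0)$ is new. For a candidate $V$ the old sets must shrink to
\[
S_\emptyset[V]=S_\emptyset\setminus f^{-1}(\overline V),\quad S_{(0)}[V]=S_{(0)}\cap\mathrm{cl}(S_\emptyset[V]),\quad S_{(1)}[V]=\bigl(S_{(1)}\setminus f^{-1}(\overline V)\bigr)\cap\mathrm{cl}(S_\emptyset[V]),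
\]
and these must remain nonempty. We cannot control a single $V$, but we can count. If $\overline V\cap\overline{V'}=\emptyset$, then $S_\emptyset=S_\emptyset[V]\cup S_\emptyset[V']$, hence $\mathrm{cl}(S_\emptyset)=\mathrm{cl}(S_\emptyset[V])\cup\mathrm{cl}(S_\emptyset[V'])$. So, in a family of sets $V$ with pairwise disjoint closures, a given point of $S_\emptyset$ is lost by at most one member, a point of $S_{(0)}$ by at most one, and a point of $S_{(1)}$ by at most two. Fix one point in each of the three sets: at most four members lose one of them. If the third move were impossible, then every $V$ around the value $f(x)$ at a point of discontinuity $x$ would either lose one of the three points or have $x\notin\mathrm{cl}(S_{(1)}[V])$; in the latter case the points of $S_{(1)}$ near $x$ are all lost by $V$. Zooming in seven times, with seven sets $V$ having disjoint closures, we would find a point of $S_{(1)}$ lost by at least $7-4=3$ of them, which is impossible.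

For $n>2$ the outline is the same. Discontinuity is measured in a finer topology $\tau_{n-1}$, in which continuity of $f$ on a set implies $\mathbf{\Sigma}^0_{n-1}$-measurability. There is a chain of topologies $\tau_1\subseteq\dots\subseteq\tau_{n-1}$ and a matching chain of orders $\preceq_0,\dots,\preceq_{n-1}$ on nodes, and the return from a refuted guess passes through all levels. The counting argument uses only that closure commutes with finite unions, so it works in every $\tau_k$.

\section{Reduction to the Baire space}\label{sec:baire}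

The effective tools live on $\omega^\omega$, so we first move $X$ there. Alternative (II) is easily pushed forward along a continuous surjection; for (I) we need an open surjection and a category quantifier along its fibers.

\begin{proposition}\label{prop:baire}
If Theorem~\ref{thm:dich} holds for analytic $X\subseteq\omega^\omega$, then it holds in general.
\end{proposition}

\begin{proof}
Let $X\subseteq\hat X$ with $\hat X$ Polish and nonempty, and let $\pi\colon\omega^\omega\to\hat X$ be a continuous open surjection \cite[7.14]{Kechris}. The set $X'=\pi^{-1}(X)$ is analytic, and $f'=f\circ\pi\colon X'\to Y$ satisfies the hypothesis. If (II) holds for $f'$ via $W,\varphi'$, then it holds for $f$ via $W,\pi\circ\varphi'$. Suppose (I) holds for $f'$: there are $P_i\in\mathbf{\Pi}^0_{n-1}(\omega^\omega)$ covering $X'$ and $O_{i,l}\in\mathbf{\Sigma}^0_{n-1}(\omega^\omega)$ with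
\begin{equation}\label{eq:upstairs}
f'^{-1}(B_l)\cap P_i=O_{i,l}\cap P_i\cap X'.
\end{equation}

The fibers $\pi^{-1}(x)$ are closed, hence Polish. Recall that in a Polish space a nonempty open set is nonmeager, and a nonmeager Borel set is comeager in some nonempty open set. For Borel $P\subseteq\omega^\omega$ and $s\in\omega^{<\omega}$ let
\[
P^{\triangle s}=\{x\in\hat X:P\cap N_s\cap\pi^{-1}(x)\text{ is nonmeager in }\pi^{-1}(x)\},\qquad P^{*s}=\hat X\setminus(\omega^\omega\setminus P)^{\triangle s}.
\]
Thus $x\in P^{*s}$ if and only if $P$ is comeager in the possibly empty space $N_s\cap\pi^{-1}(x)$. We show by induction on $k\ge1$ that $P\in\mathbf{\Sigma}^0_k$ implies $P^{\triangle s}\in\mathbf{\Sigma}^0_k$; by complementation, $P\in\mathbf{\Pi}^0_k$ then implies $P^{*s}\in\mathbf{\Pi}^0_k$. If $P$ is open, $P^{\triangle s}=\pi(P\cap N_s)$ is open. If $k\ge2$ and $P=\bigcup_iQ_i$ with $Q_i\in\mathbf{\Pi}^0_{k-1}$, then $x\in P^{\triangle s}$ if and only if some $Q_i\cap N_s$ is nonmeager in the fiber, if and only if some $Q_i$ is comeager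 in some nonempty $N_t\cap\pi^{-1}(x)$ with $t\sqsupseteq s$. So $P^{\triangle s}=\bigcup_i\bigcup_{t\sqsupseteq s}(Q_i^{*t}\cap\pi(N_t))$, a countable union of $\mathbf{\Delta}^0_k$ sets.

Let $Z_{i,s}=X\cap P_i^{*s}\cap\pi(N_s)$. Since the open set $\pi(N_s)$ is a countable union of closed sets, $Z_{i,s}$ is a countable union of $\mathbf{\Pi}^0_{n-1}(X)$ sets. For $x\in X$ the $P_i$ cover $\pi^{-1}(x)$, so some $P_i$ is comeager in some nonempty $N_s\cap\pi^{-1}(x)$; thus the $Z_{i,s}$ cover $X$. Finally, we claim that $f^{-1}(B_l)\cap Z_{i,s}=O_{i,l}^{\triangle s}\cap Z_{i,s}$. Let $x\in Z_{i,s}$. If $f(x)\in B_l$, then $P_i\cap\pi^{-1}(x)\subseteq O_{i,l}$ by \eqref{eq:upstairs}, so $O_{i,l}$ is comeager in the nonempty set $N_s\cap\pi^{-1}(x)$, and $x\in O_{i,l}^{\triangle s}$. If $x\in O_{i,l}^{\triangle s}$, then the nonmeager set $O_{i,l}\cap N_s\cap\pi^{-1}(x)$ contains a point $y\in P_i$, and $f(x)=f'(y)\in B_l$ by \eqref{eq:upstairs}. As $O_{i,l}^{\triangle s}\in\mathbf{\Sigma}^0_{n-1}$ and every open set is a union of sets $B_l$,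 $f$ is $\mathbf{\Sigma}^0_{n-1}$-measurable on $Z_{i,s}$, and (I) holds for $f$.
\end{proof}

\emph{From here to the end of Section~\ref{sec:constr}, $X\subseteq\omega^\omega$ is analytic, $n\ge2$, and $f$, $(B_l)$, $C$ are as in Theorem~\ref{thm:dich}.} The $B_l$ are called \emph{basic}. We use the regularity of $Y$ in the form: if $y\notin F$ with $F$ closed, there is a basic $V\ni y$ with $\overline V\cap F=\emptyset$, and $V$ can be taken inside any given neighborhood of $y$. In particular each $B_l$ is a union of closures of basic sets, so $f^{-1}(B_l)\in\mathbf{\Sigma}^0_n(X)$. Fix Borel sets $D_l\subseteq\omega^\omega$ with $f^{-1}(B_l)=X\cap D_l$.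

\section{Effective tools}\label{sec:eff}

The construction needs a countable family of sets that contains all relevant sets, is stable under the closure operators to be used, and admits a convergence strategy. The $\Sigma^1_1$ sets relative to a suitable parameter form such a family.

\subsection{Effective pointclasses}
Let $p\in\omega^\omega$. A subset of a finite product of copies of $\omega$ and $\omega^\omega$ is $\Pi^0_1(p)$ if its complement is the union of a sequence of basic open sets that is recursive in $p$; it is $\Sigma^1_1(p)$ if it is the projection along $\omega^\omega$ of a $\Pi^0_1(p)$ set, $\Pi^1_1(p)$ if its complement is $\Sigma^1_1(p)$, and $\Delta^1_1(p)$ if it is both. A point $\gamma\in\omega^\omega$ is $\Delta^1_1(p)$ if its graph $\{(a,b):\gamma(a)=b\}$ is. There are countably many such sets and points. The classes $\Sigma^1_1(p)$ and $\Pi^1_1(p)$ contain the relations recursive in $p$ and are closed under $\wedge$, $\vee$, both quantifiers over $\omega$, and substitution of recursive functions; $\Sigma^1_1(p)$ is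 closed under $\exists$ over $\omega^\omega$ and $\Pi^1_1(p)$ under $\forall$ over $\omega^\omega$. Recursive functions map $\Delta^1_1(p)$ points to $\Delta^1_1(p)$ points. An analytic set is $\Sigma^1_1(p)$, and a Borel set is $\Delta^1_1(p)$, for all $p$ that compute a suitable parameter.

Fix $p$ such that $X$ is $\Sigma^1_1(p)$, the Borel set $\{(l,x):x\in D_l\}$ is $\Delta^1_1(p)$, and $\{(l,l'):B_l\cap B_{l'}=\emptyset\}$ is recursive in $p$. From now on $\Sigma^1_1$, $\Pi^1_1$, $\Delta^1_1$ and ``recursive'' are understood relative to $p$. Since $\overline{B_{l}}=Y\setminus\bigcup\{B_{l'}:B_l\cap B_{l'}=\emptyset\}$, we have $f^{-1}(\overline{B_l})=X\setminus\bigcup\{D_{l'}:B_l\cap B_{l'}=\emptyset\}$. Therefore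
\begin{equation}\label{eq:four}
f^{-1}(B),\quad X\setminus f^{-1}(B),\quad f^{-1}(\overline B),\quad X\setminus f^{-1}(\overline B)\quad\text{are $\Sigma^1_1$ for every basic $B$.}
\end{equation}
This is the use of the analyticity of $X$.

\subsection{Borel sets with $\Delta^1_1$ codes}
Let $M_0,M_1,\dots$ be a recursive enumeration of $\emptyset$ and the sets $N_s$, and let $\gamma\mapsto((\gamma)_i)_{i\in\omega}$ be a recursive bijection of $\omega^\omega$ with $(\omega^\omega)^\omega$. Define
\[
G_1(\gamma,x)\iff\forall i\ x\notin M_{\gamma(i)},\qquad G_{k+1}(\gamma,x)\iff\forall i\ \neg G_k((\gamma)_i,x).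
\]
By induction, $G_k$ is a $\mathbf{\Pi}^0_k$ and $\Delta^1_1$ relation, and its sections $G_k(\gamma)=\{x:G_k(\gamma,x)\}$ are exactly the $\mathbf{\Pi}^0_k$ subsets of $\omega^\omega$. Put $\mathcal P_0=\{N_s:s\in\omega^{<\omega}\}$ and, for $k\ge1$,
\[
\mathcal P_k=\{G_k(\gamma):\gamma\in\Delta^1_1\},\qquad\mathcal S_k=\{\omega^\omega\setminus P:P\in\mathcal P_k\}.
\]
These are countable families.

\begin{lemma}\label{lem:families}
\begin{enumerate}
\item[\textup{(a)}] For $k\ge1$, $\mathcal P_k$ is closed under finite intersections.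
\item[\textup{(b)}] For $k\ge0$, $\mathcal P_k\subseteq\mathcal P_{k+1}$.
\item[\textup{(c)}] For $k\ge1$, every member of $\mathcal S_k$ is the union of a countable subfamily of $\mathcal P_{k-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Interleave the two codes: the entries $\gamma(i),\gamma'(i)$ if $k=1$, the components $(\gamma)_i,(\gamma')_i$ if $k\ge2$.

(b) The set $N_s$ is the complement of the union of $\emptyset$ and the $N_t$ with $|t|=|s|$, $t\ne s$. So $N_s\in\mathcal P_1$, and there is a recursive $h\colon\omega\to\omega^\omega$ with $M_a=G_1(h(a))$ (for $M_a=\emptyset$, remove $N_\emptyset$). For $k\ge1$ we find a recursive $g_k$ with $G_k(\gamma)=G_{k+1}(g_k(\gamma))$. Let $(g_1(\gamma))_i=h(\gamma(i))$ and $(g_{k+1}(\gamma))_i=g_k((\gamma)_i)$; then $G_2(g_1(\gamma))=\bigcap_i(\omega^\omega\setminus M_{\gamma(i)})=G_1(\gamma)$, and $G_{k+2}(g_{k+1}(\gamma))=\bigcap_i(\omega^\omega\setminus G_{k+1}(g_k((\gamma)_i)))=\bigcap_i(\omega^\omega\setminus G_k((\gamma)_i))=G_{k+1}(\gamma)$.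

(c) The complement of $G_1(\gamma)$ is the union of the nonempty $M_{\gamma(i)}$, and that of $G_{k+1}(\gamma)$ is $\bigcup_iG_k((\gamma)_i)$, where the $(\gamma)_i$ are $\Delta^1_1$ with $\gamma$.
\end{proof}

We use three facts from effective descriptive set theory.

\medskip\noindent\textbf{Coding} \cite[4D]{Moschovakis}. There are a $\Pi^1_1$ set $\mathcal I\subseteq\omega$, an enumeration $\{\gamma_e:e\in\mathcal I\}$ of the $\Delta^1_1$ points of $\omega^\omega$, and a $\Pi^1_1$ relation $R$ with $R(e,a,b)\Leftrightarrow\gamma_e(a)=b$ for $e\in\mathcal I$.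

\medskip
For $e\in\mathcal I$, the condition $\gamma=\gamma_e$ is equivalent to the $\Sigma^1_1$ condition $\forall a\,\forall b\,(b\ne\gamma(a)\Rightarrow\neg R(e,a,b))$. Put $P^k_e=G_k(\gamma_e)$, so $\mathcal P_k=\{P^k_e:e\in\mathcal I\}$. For $e\in\mathcal I$,
\[
x\in P^k_e\iff\exists\gamma\,(\gamma=\gamma_e\wedge G_k(\gamma,x))\iff\forall\gamma\,(\gamma=\gamma_e\Rightarrow G_k(\gamma,x)).
\]
So for $e\in\mathcal I$ the relation $x\in P^k_e$ agrees with a $\Sigma^1_1$ and with a $\Pi^1_1$ relation of $(e,x)$. Consequently each member of $\mathcal P_k$ is $\Delta^1_1$, and in a condition of the form ``$e\in\mathcal I$ and $\dots$'' the relation $x\in P^k_e$ may be treated as $\Delta^1_1$.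

\medskip\noindent\textbf{Number uniformization.} If $\Theta\subseteq\omega\times\omega$ is $\Pi^1_1$ and $\forall l\,\exists e\ \Theta(l,e)$, there is a function $l\mapsto e(l)$ with $\Delta^1_1$ graph such that $\Theta(l,e(l))$ for all $l$.

\begin{theorem}[Louveau \cite{Louveau}, relativized to $p$]\label{thm:louveau}
Let $k\ge1$ and let $A,B\subseteq\omega^\omega$ be disjoint $\Sigma^1_1$ sets. If some $\mathbf{\Sigma}^0_k$ set contains $A$ and misses $B$, then some member of $\mathcal S_k$ contains $A$ and misses $B$.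
\end{theorem}

\subsection{The topologies $\tau_k$}
For $k\ge1$ let $\tau_k$ be the topology on $\omega^\omega$ with base $\mathcal P_{k-1}$, and $\mathrm{cl}_k$ its closure operator. By Lemma~\ref{lem:families} this is a base, $\tau_1$ is the usual topology, and $\tau_k\subseteq\tau_{k+1}$, so that $\mathrm{cl}_{k+1}(A)\subseteq\mathrm{cl}_k(A)$. Each $N_s$ is clopen in every $\tau_k$. Every $\tau_k$-open set is a countable union of $\mathcal P_{k-1}$ sets, hence $\mathbf{\Sigma}^0_k$. For $k\ge1$ the members of $\mathcal P_k$ are $\tau_k$-closed, by Lemma~\ref{lem:families}(c), and $\tau_{k+1}$-open. The point of these topologies is that, on $\Sigma^1_1$ sets, $\mathrm{cl}_k$ detects separation by $\mathbf{\Pi}^0_k$ sets, just as the usual closure detects separation by closed sets.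

\begin{lemma}\label{lem:cl}
Let $k\ge1$ and let $A,B$ be $\Sigma^1_1$.
\begin{enumerate}
\item[\textup{(a)}] $\mathrm{cl}_k(A)$ is $\Sigma^1_1$ and $\mathbf{\Pi}^0_k$.
\item[\textup{(b)}] If $\mathrm{cl}_k(A)\cap B=\emptyset$, then some $P\in\mathcal P_k$ contains $A$ and misses $B$.
\item[\textup{(c)}] If $A\cap\mathrm{cl}_{k+1}(B)\ne\emptyset$, then $\mathrm{cl}_k(A)\cap B\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A $\tau_k$-closed set is $\mathbf{\Pi}^0_k$. For $k\ge2$, $x\notin\mathrm{cl}_k(A)$ if and only if $\exists e\,\bigl(e\in\mathcal I\wedge x\in P^{k-1}_e\wedge\forall y\,(y\in A\Rightarrow y\notin P^{k-1}_e)\bigr)$, which is $\Pi^1_1$. For $k=1$ quantify over $s\in\omega^{<\omega}$ instead.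

(b) The $\mathbf{\Sigma}^0_k$ set $\omega^\omega\setminus\mathrm{cl}_k(A)$ contains $B$ and misses $A$. By Theorem~\ref{thm:louveau} a member of $\mathcal S_k$ does the same; let $P$ be its complement.

(c) If $\mathrm{cl}_k(A)\cap B=\emptyset$, take $P$ as in (b). It is $\tau_{k+1}$-open and misses $B$, so it misses $\mathrm{cl}_{k+1}(B)$, and so does $A\subseteq P$.
\end{proof}

Part (c) drives the return move. It generalizes the step used in Section~\ref{sec:idea}: an open set that meets $\mathrm{cl}_1(B)$ meets $B$. Here $A$ is not $\tau_{k+1}$-open, and the price is that $A$ is replaced by $\mathrm{cl}_k(A)$.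

\subsection{A convergence strategy}
A point lies in a $\Sigma^1_1$ set because it has a witness. A decreasing sequence of $\Sigma^1_1$ sets has a common point if we fix, along the way, longer and longer initial segments of the point and of a witness for each set met so far.

\begin{lemma}\label{lem:choquet}
There is a set of finite sequences of nonempty $\Sigma^1_1$ subsets of $\omega^\omega$, called \emph{legal}, and a map $\rho$ on the legal sequences, such that:
\begin{enumerate}
\item[\textup{(a)}] every $(A_0)$ is legal, and $(A_0,\dots,A_{j+1})$ is legal if and only if $(A_0,\dots,A_j)$ is legal and $A_{j+1}\subseteq\rho(A_0,\dots,A_j)$;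
\item[\textup{(b)}] $\rho(A_0,\dots,A_j)$ is a nonempty $\Sigma^1_1$ subset of $A_j$;
\item[\textup{(c)}] if $(A_0,\dots,A_j)$ is legal for every $j\in\omega$, then $\bigcap_j\rho(A_0,\dots,A_j)\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
For each $\Sigma^1_1$ set $A$ fix a $\Pi^0_1(p)$ set $F_A\subseteq(\omega^\omega)^2$ with $A=\{x:\exists y\,(x,y)\in F_A\}$. By recursion on $j$ we assign to each legal $(A_0,\dots,A_j)$ sequences $a_j,b^j_0,\dots,b^j_j\in\omega^j$ such that
\[
\rho(A_0,\dots,A_j):=\{x\in N_{a_j}:\forall i\le j\ \exists y\in N_{b^j_i}\ (x,y)\in F_{A_i}\}\ne\emptyset.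
\]
This set is $\Sigma^1_1$ and contained in $A_j$. For $j=0$ let $a_0=b^0_0=\emptyset$. Given a nonempty $A_{j+1}\subseteq\rho(A_0,\dots,A_j)$, pick $x\in A_{j+1}$, points $y_i\in N_{b^j_i}$ with $(x,y_i)\in F_{A_i}$ for $i\le j$, and $y_{j+1}$ with $(x,y_{j+1})\in F_{A_{j+1}}$. Let $a_{j+1}=x\upharpoonright(j+1)$ and $b^{j+1}_i=y_i\upharpoonright(j+1)$ for $i\le j+1$. Then $x\in\rho(A_0,\dots,A_{j+1})$, $a_j\sqsubseteq a_{j+1}$, and $b^j_i\sqsubseteq b^{j+1}_i$ for $i\le j$.

For (c) let $x=\bigcup_ja_j$ and $y_i=\bigcup_{j\ge i}b^j_i$. For $j\ge i$ the set $F_{A_i}$ meets $N_{a_j}\times N_{b^j_i}$; since it is closed, $(x,y_i)\in F_{A_i}$. As $x\in N_{a_j}$ and $y_i\in N_{b^j_i}$, we get $x\in\rho(A_0,\dots,A_j)$ for every $j$.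
\end{proof}

\section{The indecomposable part and its points of discontinuity}\label{sec:H}

We remove from $X$ all pieces as in (I) that have $\Delta^1_1$ codes. Restricting to such pieces makes the remainder $\Sigma^1_1$; Louveau's theorem will show that nothing is lost by it. Let $\mathcal Z$ be the set of $Z\in\mathcal P_{n-1}$ such that for each $l$ there is $O\in\mathcal S_{n-1}$ with $f^{-1}(B_l)\cap Z=O\cap Z\cap X$. For $e\in\mathcal I$, $P^{n-1}_e\in\mathcal Z$ if and only if
\[
\forall l\ \exists e'\in\mathcal I\ \forall x\,\bigl(x\in X\cap P^{n-1}_e\Rightarrow(x\in D_l\Leftrightarrow x\notin P^{n-1}_{e'})\bigr).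
\]
By the coding, and as $X$ occurs in the antecedent, $\{e\in\mathcal I:P^{n-1}_e\in\mathcal Z\}$ is $\Pi^1_1$. So $\bigcup\mathcal Z$ is $\Pi^1_1$, and
\[
H=X\setminus\textstyle\bigcup\mathcal Z\quad\text{is }\Sigma^1_1.
\]
If $H=\emptyset$, then $\{Z\cap X:Z\in\mathcal Z\}$ witnesses (I). \emph{From now on we assume $H\ne\emptyset$ and prove \textup{(II)}.}

For $E\subseteq X$ let $\mathrm{dis}(E)$ be the set of $x\in X$ for which some basic $V\ni f(x)$ satisfies $x\in\mathrm{cl}_{n-1}(E\setminus f^{-1}(\overline V))$. Then every basic $V'$ with $f(x)\in V'\subseteq V$ has the same property, and $\mathrm{dis}(E)\subseteq X\cap\mathrm{cl}_{n-1}(E)$. These are the points needed for the third move of Section~\ref{sec:idea}.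

\begin{lemma}\label{lem:dis}
$\mathrm{dis}(E)\ne\emptyset$ for every nonempty $\Sigma^1_1$ set $E\subseteq H$.
\end{lemma}

\begin{proof}
Suppose $\mathrm{dis}(E)=\emptyset$, and let $F=X\cap\mathrm{cl}_{n-1}(E)$, a $\Sigma^1_1$ set. We show that $f$ is $\tau_{n-1}$-continuous on $F$ and then enlarge $E$ to a member of $\mathcal Z$.

\emph{$f\upharpoonright F$ is $\tau_{n-1}$-continuous.} Let $x\in F$, $G\ni f(x)$ open, and $V\ni f(x)$ basic with $\overline V\subseteq G$. As $x\notin\mathrm{dis}(E)$, there is $P\in\mathcal P_{n-2}$ with $x\in P$ and $P\cap E\subseteq f^{-1}(\overline V)$. Let $y\in P\cap F$; then $y\in\mathrm{cl}_{n-1}(P\cap E)$, as $P$ is $\tau_{n-1}$-open. If $f(y)\notin\overline V$, take a basic $V'\ni f(y)$ with $\overline{V'}\cap\overline V=\emptyset$; then $P\cap E\subseteq E\setminus f^{-1}(\overline{V'})$, so $y\in\mathrm{dis}(E)$, a contradiction. Hence $f(P\cap F)\subseteq\overline V\subseteq G$.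

\emph{Effective description of $f$ on $F$.} For each $l$, a $\tau_{n-1}$-open set, which is $\mathbf{\Sigma}^0_{n-1}$, contains $F\cap f^{-1}(B_l)$ and misses $F\setminus f^{-1}(B_l)$. Both sets are $\Sigma^1_1$ by \eqref{eq:four}, so by Theorem~\ref{thm:louveau} they are separated in the same way by $O_e:=\omega^\omega\setminus P^{n-1}_e$ for some $e\in\mathcal I$. The relation ``$e\in\mathcal I$ and $\forall x\,(x\in F\Rightarrow(x\in D_l\Leftrightarrow x\in O_e))$'' of $(l,e)$ is $\Pi^1_1$, so number uniformization yields a $\Delta^1_1$ function $l\mapsto e(l)$ choosing such $e$. The set of points where the description fails,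
\[
K=\{x\in X:\exists l\ \neg(x\in D_l\Leftrightarrow x\in O_{e(l)})\},
\]
is $\Sigma^1_1$ and disjoint from $F$; since $K\subseteq X$, it is disjoint from $\mathrm{cl}_{n-1}(E)$.

\emph{The piece.} By Lemma~\ref{lem:cl}(b) there is $Z\in\mathcal P_{n-1}$ with $E\subseteq Z$ and $Z\cap K=\emptyset$. Then $f^{-1}(B_l)\cap Z=X\cap D_l\cap Z=X\cap O_{e(l)}\cap Z$ for all $l$, so $Z\in\mathcal Z$. This contradicts $\emptyset\ne E\subseteq H\cap Z$.
\end{proof}

A point $x\in\mathrm{dis}(E)$ need not lie in $E$, so the values of $f$ on $E$ say nothing about $f(x)$. But the counting argument needs sets $V\ni f(x)$ whose closures avoid those chosen earlier. The next lemma provides this control. Apart from the Borelness of the sets $D_l$, it is the only place where the hypothesis $f^{-1}(\overline{B_l})\in\mathbf{\Sigma}^0_n(X)$ is used.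

\begin{lemma}\label{lem:local}
Let $B$ be basic and $E\subseteq f^{-1}(B)$ nonempty and $\Sigma^1_1$. There is a nonempty $\Sigma^1_1$ set $E'\subseteq E$ with $X\cap\mathrm{cl}_{n-1}(E')\subseteq f^{-1}(\overline B)$.
\end{lemma}

\begin{proof}
A $\mathbf{\Sigma}^0_n$ set with trace $f^{-1}(\overline B)$ on $X$ contains $E$ and misses the $\Sigma^1_1$ set $X\setminus f^{-1}(\overline B)$. By Theorem~\ref{thm:louveau} and Lemma~\ref{lem:families}(c) there are $Z_j\in\mathcal P_{n-1}$ with $E\subseteq\bigcup_jZ_j$ and $X\cap Z_j\subseteq f^{-1}(\overline B)$. Choose $j$ with $E'=E\cap Z_j\ne\emptyset$. As $Z_j$ is $\tau_{n-1}$-closed, $X\cap\mathrm{cl}_{n-1}(E')\subseteq X\cap Z_j$.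
\end{proof}

\section{Orders on the tree that represent a $\mathbf{\Sigma}^0_n$ set}\label{sec:tree}

We now replace the order $\preceq_1$ of Section~\ref{sec:idea} by a chain of orders adapted to $C$. With respect to the last of them, $C$ looks like an open set: membership of $\alpha$ is decided by one node of a distinguished chain along $\alpha$. We write $s\prec_kt$ for $s\preceq_kt$ and $s\ne t$.

\begin{lemma}\label{lem:tree}
There are partial orders $\preceq_0,\dots,\preceq_{n-1}$ on $\omega^{<\omega}$, each contained in the preceding one, and a set $\mathcal Q\subseteq\omega^{<\omega}$ such that: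
\begin{enumerate}
\item[\textup{(T1)}] $\preceq_0$ is $\sqsubseteq$, and $\emptyset\preceq_kt$ for all $t$ and $k$;
\item[\textup{(T2)}] for $k<n-1$, if $r\preceq_ks\preceq_kt$ and $r\preceq_{k+1}t$, then $r\preceq_{k+1}s$;
\item[\textup{(T3)}] $\emptyset\notin\mathcal Q$, and $s\in\mathcal Q$, $s\preceq_{n-1}t$ imply $t\in\mathcal Q$;
\item[\textup{(T4)}] for every $\alpha\in\omega^\omega$ there is an infinite set $\mathrm{Tr}(\alpha)$ of initial segments of $\alpha$, linearly ordered by $\preceq_{n-1}$ and closed under $\preceq_{n-1}$-predecessors, such that $\alpha\in C\Leftrightarrow\mathrm{Tr}(\alpha)\cap\mathcal Q\ne\emptyset$.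
\end{enumerate}
\end{lemma}

In Section~\ref{sec:idea}, $\mathcal Q$ is the set of positive nodes, and (T2) says that a guess not refuted at $t$ was not refuted earlier. We first record consequences of (T1) and (T2). For $v\ne\emptyset$ let $\mathrm{pr}_k(v)$ be the longest $s$ with $s\prec_kv$; it exists by (T1), and $\mathrm{pr}_0(v)$ is $v$ with its last entry removed.

\begin{lemma}\label{lem:pred}
Let $\preceq_0,\dots,\preceq_d$ be partial orders, each contained in the preceding one, that satisfy \textup{(T1)} and \textup{(T2)} for $k<d$. Let $k\le d$.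
\begin{enumerate}
\item[\textup{(a)}] If $r\sqsubseteq s$, $r\preceq_kt$ and $s\preceq_kt$, then $r\preceq_ks$.
\item[\textup{(b)}] If $s\prec_kv$, then $s\preceq_k\mathrm{pr}_k(v)$.
\item[\textup{(c)}] If $k<d$ and $v\ne\emptyset$, then $\mathrm{pr}_{k+1}(v)\preceq_{k+1}\mathrm{pr}_k(v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $k=0$ there is nothing to prove. If $r,s\preceq_{k+1}t$, then $r,s\preceq_kt$, so $r\preceq_ks\preceq_kt$ by induction, and (T2) gives $r\preceq_{k+1}s$. (b) Both $s$ and $\mathrm{pr}_k(v)$ are initial segments of $v$, so $s\sqsubseteq\mathrm{pr}_k(v)$, and (a) applies. (c) Since $\mathrm{pr}_{k+1}(v)\prec_kv$, part (b) gives $\mathrm{pr}_{k+1}(v)\preceq_k\mathrm{pr}_k(v)\preceq_kv$, and (T2) applies.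
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:tree}]
Since a $\mathbf{\Sigma}^0_{k+2}$ set is built from countably many $\mathbf{\Sigma}^0_{k+1}$ sets, we prove a statement about countable families, by induction on $k\ge0$:

\emph{For every family $(U_i)_{i\in\omega}$ of $\mathbf{\Sigma}^0_{k+1}$ sets there are decreasing partial orders $\preceq_0,\dots,\preceq_k$ with \textup{(T1)} and \textup{(T2)}, sets $Q_i\subseteq\omega^{<\omega}$ upward closed under $\preceq_k$, and for each $\alpha$ an infinite $\preceq_k$-chain $\mathrm{Tr}_k(\alpha)$ of initial segments of $\alpha$, closed under $\preceq_k$-predecessors, with $\alpha\in U_i\Leftrightarrow\mathrm{Tr}_k(\alpha)\cap Q_i\ne\emptyset$. If $k\ge1$, then moreover $\emptyset\notin Q_i$.}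

The lemma is the case $k=n-1\ge1$ with all $U_i=C$ and $\mathcal Q=Q_0$. For $k=0$ let $Q_i=\{s:N_s\subseteq U_i\}$ and let $\mathrm{Tr}_0(\alpha)$ be the set of all initial segments of $\alpha$.

\emph{The step from $k$ to $k+1$.} Let $U_i=\bigcup_jF_{ij}$ with $F_{ij}\in\mathbf{\Pi}^0_{k+1}$, and let $(i,j)\mapsto m(i,j)$ be a bijection of $\omega\times\omega$ with $\omega$. The induction hypothesis for the complements of the $F_{ij}$ gives $\preceq_0,\dots,\preceq_k$, $\mathrm{Tr}_k$ and sets $Q_m$ with $\alpha\in F_{ij}\Leftrightarrow\mathrm{Tr}_k(\alpha)\cap Q_{m(i,j)}=\emptyset$. A node $s\notin Q_{m(i,j)}$ may guess that $\alpha\in F_{ij}$, and a later node in $Q_{m(i,j)}$ refutes the guess. If each node made all guesses up to its height, it could happen that every node along $\alpha$ is refuted. So a node at which $Q_m$ has just been entered will guess only about indices below $m$; then the node at which the smallest index yet to be entered is entered is never refuted.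

Let $|s|_k$ be the number of $r$ with $r\prec_ks$, and $s'=\mathrm{pr}_k(s)$ for $s\ne\emptyset$. If $r\prec_ks$, then $|r|_k<|s|_k$ by transitivity, and $r\preceq_ks'$ by Lemma~\ref{lem:pred}(b). Let $\iota(\emptyset)=0$ and, for $s\ne\emptyset$,
\[
\iota(s)=\min\bigl(\{m:s\in Q_m,\ s'\notin Q_m\}\cup\{|s|_k\}\bigr),
\]
\[
s\preceq_{k+1}t\iff s\preceq_kt\ \text{ and }\ \forall m<\iota(s)\,(s\notin Q_m\Rightarrow t\notin Q_m).
\]
We claim that
\begin{equation}\label{eq:mono}
r\preceq_{k+1}s\ \Longrightarrow\ \iota(r)\le\iota(s).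
\end{equation}
Suppose $r\prec_{k+1}s$ and $m:=\iota(s)<\iota(r)$. Then $m<\iota(r)\le|r|_k<|s|_k$, so $s\in Q_m$ and $s'\notin Q_m$. As $r\preceq_ks'$, upward closure gives $r\notin Q_m$, and then $m<\iota(r)$ gives $s\notin Q_m$, a contradiction.

\emph{Order, \textup{(T1)}, \textup{(T2)}.} The relation $\preceq_{k+1}$ is reflexive, and antisymmetric as a subrelation of $\preceq_k$. If $r\preceq_{k+1}s\preceq_{k+1}t$, $m<\iota(r)$ and $r\notin Q_m$, then $s\notin Q_m$ and $m<\iota(s)$ by \eqref{eq:mono}, so $t\notin Q_m$; this is transitivity. (T1) holds as $\iota(\emptyset)=0$. For (T2), let $r\preceq_ks\preceq_kt$, $r\preceq_{k+1}t$, $m<\iota(r)$, $r\notin Q_m$; then $t\notin Q_m$, so $s\notin Q_m$ by upward closure.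

\emph{The new trace.} Write $\mathrm{Tr}_k(\alpha)=\{s_0\sqsubset s_1\sqsubset\cdots\}$. The $\preceq_k$-predecessors of $s_a$ are exactly $s_0,\dots,s_a$; thus $s_0=\emptyset$, $|s_a|_k=a$, and $s_a'=s_{a-1}$ for $a\ge1$. Let $\mathrm{Tr}_{k+1}(\alpha)=\{s_a:s_a\preceq_{k+1}s_b\text{ for all }b\ge a\}$, a $\preceq_{k+1}$-chain. It is closed under $\preceq_{k+1}$-predecessors: if $r\preceq_{k+1}s_a\in\mathrm{Tr}_{k+1}(\alpha)$, then $r=s_c$ with $c\le a$, and $s_c\preceq_{k+1}s_b$ holds for $b\ge a$ by transitivity and for $c\le b\le a$ by (T2).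

Let $\varepsilon(m)=\min\{a:s_a\in Q_m\}\le\infty$ be the entry time of $Q_m$; by upward closure $s_a\in Q_m\Leftrightarrow a\ge\varepsilon(m)$. Hence $\iota(s_a)=\min(\{m:\varepsilon(m)=a\}\cup\{a\})$ for $a\ge1$, and $s_a\in\mathrm{Tr}_{k+1}(\alpha)$ if and only if no $m<\iota(s_a)$ has $a<\varepsilon(m)<\infty$. To see that $\mathrm{Tr}_{k+1}(\alpha)$ is infinite, let $J\ge1$. If no $m$ has $J\le\varepsilon(m)<\infty$, then $s_a\in\mathrm{Tr}_{k+1}(\alpha)$ for all $a\ge J$. Otherwise let $m^*$ be the least such $m$ and $a=\varepsilon(m^*)\ge J$. Then $\iota(s_a)\le m^*$, so by minimality no $m<\iota(s_a)$ has $a<\varepsilon(m)<\infty$, and $s_a\in\mathrm{Tr}_{k+1}(\alpha)$.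

\emph{The new sets.} Let $Q'_i=\{s:\exists j\,(m(i,j)<\iota(s)\text{ and }s\notin Q_{m(i,j)})\}$, the set of nodes that guess $\alpha\in F_{ij}$ for some $j$. It is upward closed under $\preceq_{k+1}$ by the definition of $\preceq_{k+1}$ and \eqref{eq:mono}, and $\emptyset\notin Q'_i$. If $s_a\in\mathrm{Tr}_{k+1}(\alpha)\cap Q'_i$ via $j$, then $s_b\notin Q_{m(i,j)}$ for all $b\ge a$, so $\varepsilon(m(i,j))=\infty$ and $\alpha\in F_{ij}\subseteq U_i$. Conversely, let $\alpha\in F_{ij}$ and $m=m(i,j)$, so $\varepsilon(m)=\infty$. For $a>m$, the inequality $\iota(s_a)\le m$ requires $\varepsilon(m')=a$ for some $m'\le m$, which holds for finitely many $a$ only. As $\mathrm{Tr}_{k+1}(\alpha)$ is infinite, it contains $s$ with $\iota(s)>m$; since $s\notin Q_m$, we get $s\in Q'_i$.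
\end{proof}

\section{Construction of the reduction}\label{sec:constr}

Fix the orders and $\mathcal Q$ of Lemma~\ref{lem:tree}. Nodes in $\mathcal Q$ are \emph{positive}, the others \emph{negative}. The \emph{history} of a node $t$ is the list $r_0\sqsubset\dots\sqsubset r_j=t$ of the nodes $r\preceq_{n-1}t$ that have the same sign as $t$. The history of $r_i$ is then $r_0,\dots,r_i$: by transitivity and Lemma~\ref{lem:pred}(a), the nodes $r\preceq_{n-1}r_i$ are exactly the nodes $r\preceq_{n-1}t$ with $r\sqsubseteq r_i$. Along histories we play the strategy of Lemma~\ref{lem:choquet}.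

\subsection{The requirements}
Enumerate $\omega^{<\omega}$ without repetition as $t^0=\emptyset,t^1,\dots$, each node after its proper initial segments, and let $T_q=\{t^0,\dots,t^q\}$. At stage $q$ we define, for $t=t^q$, a sequence $\psi(t)\in\omega^{<\omega}$, nonempty $\Sigma^1_1$ sets $A_t$ and $S^*_t$, and, if $t$ is positive, a basic set $V_t$; these are never changed. We also define nonempty $\Sigma^1_1$ sets $S^q_t$ for all $t\in T_q$, with $S^q_{t^q}=S^*_{t^q}$ and $S^q_t\subseteq S^{q-1}_t$ for $t\in T_{q-1}$; thus $S^q_t\subseteq S^*_t$. The following hold at each stage $q$, for $s,t\in T_q$.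
\begin{enumerate}
\item[(S1)] $|\psi(t)|\ge|t|$; $s\sqsubseteq t$ implies $\psi(s)\sqsubseteq\psi(t)$; and $S^q_t\subseteq X\cap N_{\psi(t)}$.
\item[(S2)] If $s\preceq_kt$ with $1\le k\le n-1$, then $S^q_t\subseteq\mathrm{cl}_k(S^q_s)$.
\item[(S3)] If $t$ is negative, then $S^q_t\subseteq H$ and $S^q_t\cap f^{-1}(\overline{V_u})=\emptyset$ for all positive $u\in T_q$. If $t$ is positive, then $f(S^q_t)\subseteq V_t$.
\item[(S4)] If $r_0,\dots,r_j$ is the history of $t$, then $(A_{r_0},\dots,A_{r_j})$ is legal and $S^*_t=\rho(A_{r_0},\dots,A_{r_j})$.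
\end{enumerate}
At stage $0$ let $\psi(\emptyset)=\emptyset$, $A_\emptyset=H$ and $S^*_\emptyset=\rho(H)$; recall that $\emptyset$ is negative.

Consider stage $q+1$. Let $v=t^{q+1}$, write $v_k=\mathrm{pr}_k(v)\in T_q$ for $0\le k\le n-1$, and $S_t=S^q_t$ for $t\in T_q$. No node of $T_q$ extends $v$. By (T3), $v_{n-1}$ positive implies $v$ positive, so either $v$ and $v_{n-1}$ have the same sign, or $v$ is positive and $v_{n-1}$ is negative.

\subsection{The return}
The new set must lie in $N_{\psi(v_0)}$ by (S1) and in $\mathrm{cl}_k(S_{v_k})$ for $1\le k\le n-1$ by (S2). When $v$ continues the history of $v_{n-1}$, it must even lie in $S_{v_{n-1}}$. This leads to the $\Sigma^1_1$ set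
\[
E=S_{v_{n-1}}\cap N_{\psi(v_0)}\cap\bigcap_{1\le k\le n-2}\mathrm{cl}_k(S_{v_k}).
\]
The nodes $v_0\sqsupseteq v_1\sqsupseteq\dots\sqsupseteq v_{n-1}$ descend toward the root, and we pass from each to the next by Lemma~\ref{lem:cl}(c). This is why (S2) is imposed at all levels $k$.

\begin{lemma}\label{lem:return}
$E\ne\emptyset$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pred}(c) and (S2), $S_{v_k}\subseteq\mathrm{cl}_{k+1}(S_{v_{k+1}})$ for $0\le k\le n-2$. We find nonempty $\Sigma^1_1$ sets
\[
E_k\subseteq S_{v_k}\cap N_{\psi(v_0)}\cap\bigcap_{1\le i<k}\mathrm{cl}_i(S_{v_i})\qquad(1\le k\le n-1);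
\]
then $E_{n-1}\subseteq E$. Let $E_1=S_{v_1}\cap N_{\psi(v_0)}$, which is nonempty since the open set $N_{\psi(v_0)}$ contains $S_{v_0}\subseteq\mathrm{cl}_1(S_{v_1})$. Given $E_k$ with $k\le n-2$, we have $E_k\subseteq S_{v_k}\subseteq\mathrm{cl}_{k+1}(S_{v_{k+1}})$, so $E_{k+1}:=S_{v_{k+1}}\cap\mathrm{cl}_k(E_k)$ is nonempty by Lemma~\ref{lem:cl}(c). Moreover $\mathrm{cl}_k(E_k)\subseteq N_{\psi(v_0)}$ since this set is $\tau_k$-closed, $\mathrm{cl}_k(E_k)\subseteq\mathrm{cl}_k(S_{v_k})$, and $\mathrm{cl}_k(E_k)\subseteq\mathrm{cl}_i(E_k)\subseteq\mathrm{cl}_i(S_{v_i})$ for $1\le i<k$.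
\end{proof}

\subsection{Case 1: $v$ and $v_{n-1}$ have the same sign}
Pick $x\in E$ and an initial segment $\psi(v)$ of $x$ with $|\psi(v)|\ge|v|,|\psi(v_0)|$; then $\psi(v_0)\sqsubseteq\psi(v)$. Let $A_v=E\cap N_{\psi(v)}$. The history of $v$ is that of $v_{n-1}$ followed by $v$, and $A_v\subseteq S_{v_{n-1}}\subseteq S^*_{v_{n-1}}$, so the sequence in (S4) is legal, and (S4) defines $S^*_v\subseteq A_v$. If $v$ is positive, let $V_v=V_{v_{n-1}}$. Let $S^{q+1}_t=S_t$ for $t\in T_q$.

(S1): a node $s\sqsubset v$ satisfies $s\sqsubseteq v_0$, so $\psi(s)\sqsubseteq\psi(v_0)\sqsubseteq\psi(v)$, and $S^*_v\subseteq S_{v_{n-1}}\cap N_{\psi(v)}\subseteq X\cap N_{\psi(v)}$. (S2): only pairs $s\prec_kv$ are new. Then $s\preceq_kv_k$ by Lemma~\ref{lem:pred}(b), so $S_{v_k}\subseteq\mathrm{cl}_k(S_s)$, and $S^*_v\subseteq E\subseteq\mathrm{cl}_k(S_{v_k})\subseteq\mathrm{cl}_k(S_s)$. (S3): no new basic set has been chosen, $S^*_v\subseteq S_{v_{n-1}}$, and $v$ has the sign of $v_{n-1}$.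

\subsection{Case 2: $v$ is positive and $v_{n-1}$ is negative}
Now $E\subseteq S_{v_{n-1}}\subseteq H$ by (S3). We must choose a new basic set $V$, remove $f^{-1}(\overline V)$ from the sets of all negative nodes, and restore (S2). The largest sets that satisfy these demands are defined by recursion along $\sqsubseteq$: for basic $V$ and $t\in T_q$, let $S_t[V]$ be the set of $x\in S_t$ such that
\begin{enumerate}
\item[(a)] $f(x)\notin\overline V$, if $t$ is negative;
\item[(b)] $x\in\mathrm{cl}_k(S_s[V])$ whenever $s\prec_kt$ and $1\le k\le n-1$.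
\end{enumerate}
Let $E[V]=S_{v_{n-1}}[V]\cap N_{\psi(v_0)}\cap\bigcap_{1\le k\le n-2}\mathrm{cl}_k(S_{v_k}[V])$. By \eqref{eq:four} and Lemma~\ref{lem:cl}(a) all these sets are $\Sigma^1_1$, but they may be empty. Call a finite set $\mathbb V$ of basic sets \emph{dispersed} if their closures are pairwise disjoint. The next lemma bounds, independently of the size of $\mathbb V$, the number of members that lose a given point.

\begin{lemma}\label{lem:count}
There are integers $r_t$ $(t\in T_q)$ and $r_E$ such that for every dispersed $\mathbb V$: for each $x\in S_t$, at most $r_t$ members $V\in\mathbb V$ have $x\notin S_t[V]$; for each $y\in E$, at most $r_E$ members $V\in\mathbb V$ have $y\notin E[V]$.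
\end{lemma}

\begin{proof}
Suppose $r_s$ has been found for a node $s$, and let $1\le k\le n-1$. We claim that
\begin{equation}\label{eq:count}
x\in\mathrm{cl}_k(S_s)\ \Longrightarrow\ x\notin\mathrm{cl}_k(S_s[V])\text{ for at most $r_s$ members }V\in\mathbb V.
\end{equation}
For $J\subseteq\mathbb V$ let $S^J_s$ be the set of $z\in S_s$ with $\{V\in\mathbb V:z\notin S_s[V]\}=J$. Then $S_s$ is the union of the finitely many sets $S^J_s$ with $|J|\le r_s$. Closure commutes with finite unions, so $x\in\mathrm{cl}_k(S^J_s)$ for one such $J$. For $V\in\mathbb V\setminus J$ we have $S^J_s\subseteq S_s[V]$, hence $x\in\mathrm{cl}_k(S_s[V])$.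

Now define $r_t=1+\sum r_s$ by recursion along $\sqsubseteq$, the sum ranging over the finitely many pairs $(s,k)$ in (b). For $x\in S_t$, (a) fails for at most one $V\in\mathbb V$; by (S2), $x\in\mathrm{cl}_k(S_s)$ for each pair $(s,k)$, so by \eqref{eq:count} the corresponding instance of (b) fails for at most $r_s$ members. For $y\in E$, the condition $y\in S_{v_{n-1}}[V]$ fails for at most $r_{v_{n-1}}$ members, and $y\in\mathrm{cl}_k(S_{v_k}[V])$ fails for at most $r_{v_k}$ members by \eqref{eq:count}. So $r_E=\sum_{1\le k\le n-1}r_{v_k}$ works.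
\end{proof}

Fix points $x_t\in S_t$ for $t\in T_q$, and call a basic set $V$ \emph{admissible} if $x_t\in S_t[V]$ for all $t\in T_q$. A dispersed set has at most $r_*=\sum_{t\in T_q}r_t$ members that are not admissible.

\begin{lemma}\label{lem:newV}
There are an admissible $V$ and $x\in X$ with $f(x)\in V$ and $x\in\mathrm{cl}_{n-1}(E[V])$.
\end{lemma}

\begin{proof}
Suppose not. We build nonempty $\Sigma^1_1$ sets $E=E_0\supseteq E_1\supseteq\cdots$ and nonempty basic sets $V^1,V^2,\dots$ with pairwise disjoint closures such that for $1\le j\le i$,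
\[
E_i\cap f^{-1}(\overline{V^j})=\emptyset,\qquad\text{and}\qquad V^j\text{ is not admissible or }E_i\cap E[V^j]=\emptyset.
\]
Let $E_i$ and $V^1,\dots,V^i$ be given, and let $L=\overline{V^1}\cup\dots\cup\overline{V^i}$. Pick $y\in E_i$; then $f(y)\notin L$, so there is a basic $B\ni f(y)$ with $\overline B\cap L=\emptyset$. By Lemma~\ref{lem:local} there is a nonempty $\Sigma^1_1$ set $E'\subseteq E_i\cap f^{-1}(B)$ with $X\cap\mathrm{cl}_{n-1}(E')\subseteq f^{-1}(\overline B)$. As $E'\subseteq E\subseteq H$, Lemma~\ref{lem:dis} gives $x\in\mathrm{dis}(E')$. Then $f(x)\in\overline B$, so $f(x)\notin L$, and there is a basic $V=V^{i+1}\ni f(x)$ with $\overline V\cap L=\emptyset$, small enough that $x\in\mathrm{cl}_{n-1}(E'\setminus f^{-1}(\overline V))$. If $V$ is not admissible, let $E_{i+1}=E'\setminus f^{-1}(\overline V)$, which is nonempty. If $V$ is admissible, then $x\notin\mathrm{cl}_{n-1}(E[V])$ by assumption, so some $P\in\mathcal P_{n-2}$ has $x\in P$ and $P\cap E[V]=\emptyset$. Let $E_{i+1}=P\cap(E'\setminus f^{-1}(\overline V))$,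 which is nonempty since $P$ is a $\tau_{n-1}$-neighborhood of $x$. The conditions for $j\le i$ persist because $E_{i+1}\subseteq E_i$.

Take $i=r_*+r_E+1$ and $y\in E_i\subseteq E$. The set $\{V^1,\dots,V^i\}$ is dispersed and has $i$ members. At most $r_*$ of them are not admissible, and each of the others has $y\notin E[V^j]$, which is possible for at most $r_E$ of them. This is a contradiction.
\end{proof}

Take $V$ and $x$ as in Lemma~\ref{lem:newV}. Put $V_v=V$ and $S^{q+1}_t=S_t[V]$ for $t\in T_q$; these sets are nonempty because $V$ is admissible. Since $x\in\mathrm{cl}_{n-1}(E[V])\subseteq N_{\psi(v_0)}$, there is an initial segment $\psi(v)$ of $x$ with $\psi(v_0)\sqsubseteq\psi(v)$ and $|\psi(v)|\ge|v|$. Let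
\[
A_v=f^{-1}(V)\cap\mathrm{cl}_{n-1}(E[V])\cap N_{\psi(v)},\qquad S^*_v=\rho(A_v);
\]
$A_v$ is $\Sigma^1_1$ and contains $x$.

(S4): if $s\prec_{n-1}v$, then $s\preceq_{n-1}v_{n-1}$ by Lemma~\ref{lem:pred}(b), so $s$ is negative by (T3); the history of $v$ is $(v)$. (S1): the sequences are compared as in Case 1, $S^*_v\subseteq A_v\subseteq X\cap N_{\psi(v)}$, and the old sets have shrunk. (S2): for $s\prec_kt$ in $T_q$ this is (b). If $s\prec_kv$, then $s\preceq_kv_k$, so $S_{v_k}[V]\subseteq\mathrm{cl}_k(S_s[V])$; also $E[V]\subseteq\mathrm{cl}_k(S_{v_k}[V])$ by definition, so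
\[
S^*_v\subseteq\mathrm{cl}_{n-1}(E[V])\subseteq\mathrm{cl}_k(E[V])\subseteq\mathrm{cl}_k(S_{v_k}[V])\subseteq\mathrm{cl}_k(S_s[V]).
\]
(S3): for negative $t\in T_q$, the set $S_t[V]\subseteq S_t\subseteq H$ misses the old sets $f^{-1}(\overline{V_u})$, and it misses $f^{-1}(\overline V)$ by (a); for positive $t\in T_q$, $f(S_t[V])\subseteq f(S_t)\subseteq V_t$; and $f(S^*_v)\subseteq V=V_v$. This completes stage $q+1$.

\subsection{End of the proof of Theorem~\ref{thm:dich}}
Let $W=\bigcup_{t\in\mathcal Q}V_t$, an open set, and $\varphi(\alpha)=\bigcup_k\psi(\alpha\upharpoonright k)$. By (S1), $\varphi\colon\omega^\omega\to\omega^\omega$ is well defined and continuous. Fix $\alpha$ and write $\mathrm{Tr}(\alpha)=\{t_0\sqsubset t_1\sqsubset\cdots\}$. By (T4), the nodes $r\preceq_{n-1}t_j$ are exactly $t_0,\dots,t_j$. Let $a=0$ if $\alpha\notin C$, and let $a$ be least with $t_a\in\mathcal Q$ if $\alpha\in C$. By (T3) and (T4), for $j\ge a$ the history of $t_j$ is $t_a,\dots,t_j$. By (S4) and Lemma~\ref{lem:choquet}(c) there is $x\in\bigcap_{j\ge a}S^*_{t_j}$.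 By (S1) at the stage of $t_j$, $x\in X\cap N_{\psi(t_j)}$; as $\psi(t_j)\sqsubset\varphi(\alpha)$ and $|\psi(t_j)|\to\infty$, we get $x=\varphi(\alpha)\in X$.

If $\alpha\in C$, then $f(\varphi(\alpha))\in f(S^*_{t_a})\subseteq V_{t_a}\subseteq W$ by (S3) at the stage of $t_a$. If $\alpha\notin C$ and $u\in\mathcal Q$, choose $j$ such that $t_j$ is enumerated after $u$; by (S3) at the stage of the negative node $t_j$, $S^*_{t_j}\cap f^{-1}(V_u)=\emptyset$. So $f(\varphi(\alpha))\notin W$.

Thus $\varphi\colon\omega^\omega\to X$ is continuous and $\varphi^{-1}(f^{-1}(W))=C$, which is (II). Together with Proposition~\ref{prop:baire} and Section~\ref{sec:derive}, this proves Theorems~\ref{thm:dich} and~\ref{thm:main}. \qed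

\section{Complements and sharpness}\label{sec:sharp}

\subsection{One open test set}
Let $n\ge2$ and $f^{-1}(\overline{B_l})\in\mathbf{\Sigma}^0_n(X)$ for all $l$, but $f\notin\mathrm{dec}(\mathbf{\Sigma}^0_{n-1},\mathbf{\Delta}^0_n)$. By Lemma~\ref{lem:cover} and Theorem~\ref{thm:dich}, for every $\mathbf{\Sigma}^0_n$ set $C\subseteq\omega^\omega$ there is a single open $W\subseteq Y$ such that $C$ is a continuous preimage of $f^{-1}(W)$. Choosing $C\notin\mathbf{\Pi}^0_n$ gives a closed set $Y\setminus W$ whose preimage is not $\mathbf{\Sigma}^0_n$.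

\subsection{The form of the pieces}
If $2\le m\le n$ and $n\ge3$, the partition in Theorem~\ref{thm:main} can be taken to consist of $\mathbf{\Pi}^0_{n-1}(X)$ sets. Let $(Z_i)$ be the $\mathbf{\Pi}^0_{n-1}$ cover of Theorem~\ref{thm:main}. The set $X\setminus\bigcup_{i'<i}Z_{i'}$ is $\mathbf{\Sigma}^0_{n-1}(X)$ with $n-1\ge2$, so it is a countable union of $\mathbf{\Pi}^0_{n-2}(X)$ sets, and, after subtracting from each the preceding ones, a countable disjoint union of $\mathbf{\Delta}^0_{n-1}(X)$ sets. Intersect these with $Z_i$.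

\subsection{The class $\mathbf{\Sigma}^0_{n-m+1}$ is optimal, even for arbitrary partitions}
Let $n>m\ge1$, $k=n-m$, and let $f\colon\omega^\omega\to2^\omega$ be the $k$-th Turing jump, $f(x)=x^{(k)}$. We use three standard facts: each set $\{x:j\in x^{(k)}\}$ is $\mathbf{\Sigma}^0_k$; a subset of $\omega$ that is $\Delta^0_k$ relative to $y$ is computable from $y^{(k-1)}$; and $y^{(k)}\not\le_Ty^{(k-1)}$. By the first, preimages of basic clopen sets are $\mathbf{\Delta}^0_{k+1}$, so $f$ is $\mathbf{\Sigma}^0_{k+1}$-measurable, and $f^{-1}\mathbf{\Sigma}^0_m\subseteq\mathbf{\Sigma}^0_n$ by Lemma~\ref{lem:easy}(a). Suppose $\omega^\omega=\bigcup_iA_i$ with each $f\upharpoonright A_i$ $\mathbf{\Sigma}^0_k$-measurable. For each $j$, the set $\{x\in A_i:j\in x^{(k)}\}$ is the trace on $A_i$ of a $\mathbf{\Sigma}^0_k$ set and of a $\mathbf{\Pi}^0_k$ set, so there is $z_i\in\omega^\omega$ with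
\[
j\in x^{(k)}\iff\neg G_k((z_i)_{2j},x)\iff G_k((z_i)_{2j+1},x)\qquad(x\in A_i,\ j\in\omega).
\]
Thus $x^{(k)}$ is $\Delta^0_k$ relative to $x\oplus z_i$, and $x^{(k)}\le_T(x\oplus z_i)^{(k-1)}$ for $x\in A_i$. Let $z$ compute all $z_i$, and take $i$ with $z\in A_i$. Then $z^{(k)}\le_T(z\oplus z_i)^{(k-1)}\equiv_Tz^{(k-1)}$, a contradiction. So $f\notin\mathrm{dec}(\mathbf{\Sigma}^0_{n-m})$.

\subsection{The class $\mathbf{\Delta}^0_n$ is optimal for $m\ge2$}
Let $2\le m\le n$, let $A\subseteq\omega^\omega$ be in $\mathbf{\Delta}^0_n\setminus\mathbf{\Delta}^0_{n-1}$, for instance in $\mathbf{\Sigma}^0_{n-1}\setminus\mathbf{\Pi}^0_{n-1}$, and let $f\colon\omega^\omega\to\{0,1\}$ be its characteristic function. All preimages are $\mathbf{\Delta}^0_n$. If $\{A_i\}$ witnessed $f\in\mathrm{dec}(\mathbf{\Sigma}^0_{n-m+1},\mathbf{\Delta}^0_{n-1})$, then, as $n-m+1\le n-1$, the sets $A\cap A_i$ and $A_i\setminus A$ would be $\mathbf{\Sigma}^0_{n-1}(A_i)\subseteq\mathbf{\Sigma}^0_{n-1}(\omega^\omega)$. So $A$ and its complement would be $\mathbf{\Sigma}^0_{n-1}$,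 a contradiction.

\subsection{The hypotheses of the dichotomy}
Call a subset of an uncountable Polish space a \emph{Bernstein set} if both it and its complement meet every subset homeomorphic to $2^\omega$; such sets exist by the axiom of choice. Since an uncountable analytic set contains a copy of $2^\omega$, a Bernstein set and its complement contain only countable analytic sets. In both examples below let $C\in\mathbf{\Sigma}^0_n\setminus\mathbf{\Pi}^0_n$. Then (II) fails as soon as every admissible $\varphi$ has countable range, because a preimage under such $\varphi$ and its complement are countable unions of closed fibers, which would give $C\in\mathbf{\Delta}^0_2\subseteq\mathbf{\Pi}^0_n$.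

\emph{The hypothesis on $f$.} Let $f$ be the characteristic function of a Bernstein set $A\subseteq X=\omega^\omega$. If (I) held, $A$ would be Borel by Lemmas~\ref{lem:cover} and~\ref{lem:easy}, and $A$ and its complement would both be countable. If (II) held, $f^{-1}(W)$ would be $A$ or its complement, so the analytic sets $\varphi(C)$ and $\varphi(\omega^\omega\setminus C)$ would be countable.

\emph{Analyticity of $X$.} Let $n=2$ and restrict the function of Example~\ref{ex:P} to a Bernstein set $X\subseteq(\omega+1)^\omega$. Preimages of basic sets are closed in $X$, and a continuous $\varphi\colon\omega^\omega\to X$ has analytic, hence countable, range. Suppose $X=\bigcup_iZ_i$ with $Z_i$ closed in $X$. A dense $\mathbf{\Pi}^0_2$ subset of $(\omega+1)^\omega$ contains a copy of $2^\omega$ and so meets $X$; hence the closure of some $Z_i$ contains a nonempty basic open set $U$, and $Z_i\supseteq X\cap U$. If $j$ is a coordinate not restricted by $U$, then $\{x\in U:x(j)=\omega\}$ contains a copy of $2^\omega$, hence a point $x\in X$;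 and as $X$ meets every nonempty open set, $x$ is a limit of points $x'\in X\cap U$ with $x'(j)<\omega$. So $f\upharpoonright Z_i$ is discontinuous at $x$, and (I) fails as well.

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Corso di Laurea magistrale in Matematica},
\texttt{https://orazionicolosi.github.io/Tesi\_Orazio\_Nicolosi.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Louveau}
Louveau, \emph{A separation theorem for $\Sigma^1_1$ sets}, Trans. AMS 260 (1980).

\bibitem{Moschovakis}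
Moschovakis, \emph{Descriptive Set Theory}.

\end{thebibliography}
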